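\title{Maximal antichains of Silver forcing are countable or have size continuum}

\begin{abstract}
We prove in ZFC that every uncountable maximal antichain of Silver forcing
$\mathbb S$ has size $\mathfrak c=2^{\aleph_0}$. This confirms the conjecture
$\mathfrak a(\mathbb S)=\mathfrak c$. The same proof applies when the value at
coordinate $n$ is taken from any finite set with at least two elements. Given an
uncountable maximal antichain of size less than $\mathfrak c$, a fusion along a
condition that is generic in the sense of Baire category produces a condition
below which every member of the antichain prescribes infinitely many further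
values, and this forces the antichain to have size $\mathfrak c$. It follows that
the sizes of maximal antichains of Silver forcing are exactly the positive
integers, $\aleph_0$ and $\mathfrak c$.
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\omega=\{0,1,2,\dots\}$, a natural number $n$ is identified with
$\{0,\dots,n-1\}$, and a function is a set of pairs, so that $f\subseteq g$ means
that $g$ extends $f$. We write $\mathfrak c=2^{\aleph_0}$.

A \emph{Silver function} is a function $f\colon a\to 2$ with $a\subseteq\omega$
and $\omega\setminus a$ infinite. \emph{Silver forcing} $\mathbb S$ is the set of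
Silver functions, called \emph{conditions}, ordered by extension: $q\le f$
(``$q$ is stronger than $f$'') means $q\supseteq f$. Two conditions are
\emph{compatible} if they have a common extension in $\mathbb S$. An
\emph{antichain} is a set of pairwise incompatible conditions, and it is
\emph{maximal} if it is not properly contained in another antichain.

For a partial function $f$ from $\omega$ to $2$ let
$[f]=\{x\in2^\omega:f\subseteq x\}$. For $f\in\mathbb S$ this is a subcube of
$2^\omega$ with infinitely many free coordinates; it is the set of branches of
the Silver tree
$p_f=\{\nu\in2^{<\omega}:\nu(n)=f(n)\text{ for all }n\in\operatorname{dom}f\cap|\nu|\}$.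
Conditions $f$ and $g$ are compatible exactly when $f\cup g$ is a function with
co-infinite domain. So they can be incompatible in two ways: they disagree at
some point, and then $[f]\cap[g]=\emptyset$; or they agree but
$\operatorname{dom}f\cup\operatorname{dom}g$ is cofinite, and then
$[f]\cap[g]=[f\cup g]$ is finite. An antichain is thus a family of cubes with
pairwise finite intersections. Each kind of incompatibility has its own typical
antichains.

\begin{example}[disagreement]\label{ex:finite}
A function with finite domain is compatible with every condition with which it
agrees. Hence a set of pairwise disagreeing finite sequences is a maximal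
antichain as soon as every condition has a total extension $x\in2^\omega$ that
begins with one of the sequences. For $n\ge1$, the sequences $0^i1$ $(i<n-1)$
together with $0^{n-1}$ have this property, because the corresponding clopen sets
partition $2^\omega$; for $n=1$ this is the antichain $\{\emptyset\}$. The
sequences $0^i1$ $(i<\omega)$ have it too, because every condition has a total
extension other than $0^\infty$. So there are maximal antichains of every finite
size $n\ge1$ and of size $\aleph_0$.
\end{example}

\begin{example}[covering]\label{ex:ad}
A family of infinite subsets of $\omega$ is \emph{almost disjoint} if any two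
distinct members have finite intersection. There is such a family $\mathcal D$ of
size $\mathfrak c$: identify $\omega$ with the tree $2^{<\omega}$ and take its
branches. Fix $x\in2^\omega$. The conditions $x{\restriction}(\omega\setminus a)$,
$a\in\mathcal D$, agree with each other, but the domains of any two of them cover
a cofinite set. They form an antichain of size $\mathfrak c$, which by Zorn's
lemma extends to a maximal one, again of size $\mathfrak c=|\mathbb S|$.
\end{example}

Are there maximal antichains of intermediate size? Since countably infinite ones
exist, the relevant cardinal is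
\[
\mathfrak a(\mathbb S)=\min\{|A|:A\text{ is an uncountable maximal antichain of }\mathbb S\}.
\]
It is defined by Example~\ref{ex:ad}, and
$\aleph_1\le\mathfrak a(\mathbb S)\le\mathfrak c$. Let $\mathfrak d$ be the
dominating number, the least size of a family of functions in $\omega^\omega$
such that every function in $\omega^\omega$ is eventually dominated by a member
of the family. The following results are known.
\begin{itemize}
\item[(K1)] A maximal antichain of $\mathbb S$ all of whose members have infinite
domain has size $\mathfrak c$.
\item[(K2)] If $A$ is a maximal antichain of $\mathbb S$ and uncountably many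
members of $A$ are contained in one $x\in2^\omega$, then $|A|=\mathfrak c$.
\item[(K3)] $\mathfrak d\le\mathfrak a(\mathbb S)$.
\end{itemize}
The conjecture posed in \cite{OWR} is that $\mathfrak a(\mathbb S)=\mathfrak c$.
It holds under the continuum hypothesis, and the problem is to decide whether it
is a theorem of ZFC or whether $\mathfrak a(\mathbb S)<\mathfrak c$ is
consistent. There are only countably many functions with finite domain, so an
uncountable antichain consists, up to a countable set, of functions with infinite
domain, and (K1) makes the conjecture plausible. The difficulty is that the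
countably many finite members may carry much of the burden of maximality.

We prove the conjecture, in a slightly more general form. Let
$L=(L_n)_{n<\omega}$ be a sequence of finite sets with $|L_n|\ge2$, and let
$\mathbb S_L$ be the set of functions $f$ with $\operatorname{dom}f\subseteq\omega$
co-infinite and $f(n)\in L_n$ for $n\in\operatorname{dom}f$, ordered by
extension. Silver forcing is the case $L_n=\{0,1\}$, and the reader may assume
this case throughout.

\begin{theorem}\label{thm:main}
Every maximal antichain of $\mathbb S_L$ is countable or has size $\mathfrak c$.
In particular, $\mathfrak a(\mathbb S)=\mathfrak c$.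
\end{theorem}

We work in ZFC. Of the known results only (K1) is used, and
Section~\ref{sec:infinite} contains a proof of it for general $L$. To apply it,
one looks for a condition $h$ that is \emph{uncaptured}: every member of the
antichain compatible with $h$ prescribes infinitely many values outside
$\operatorname{dom}h$. Section~\ref{sec:idea} shows that such an $h$ need not
exist for antichains of size $\mathfrak c$, and explains the mechanism that
produces one from the assumption $\aleph_1\le|A|<\mathfrak c$.
Sections~\ref{sec:space}--\ref{sec:fusion} carry this out, and
Section~\ref{sec:consequences} records a local version of the theorem, a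
consequence for extensions of models, and the list of all sizes of maximal
antichains of $\mathbb S$.

\section{Capture and covers}\label{sec:prelim}

Fix $L$. A \emph{condition} is an element of $\mathbb S_L$, and a \emph{finite
function} is a function $u$ with finite domain contained in $\omega$ and
$u(i)\in L_i$. For finite $F\subseteq\omega$, $L^F=\prod_{i\in F}L_i$ is the
finite set of finite functions with domain $F$. For $X\subseteq\omega$,
$f{\restriction}X$ is the restriction of $f$ to $X\cap\operatorname{dom}f$. Two
functions \emph{agree} if their union is a function. We write $f\parallel g$ for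
compatible, $f\perp g$ for incompatible, and $f\perp K$ if $f\perp g$ for all
$g\in K$. For a condition $f$, $[f]$ is the set of $x\in\prod_nL_n$ with
$f\subseteq x$. We use the following facts constantly.
\begin{itemize}
\item[(F1)] $f\parallel g$ if and only if $f\cup g$ is a condition. Every subset
of a condition is a condition.
\item[(F2)] If $f$ is a condition and the finite function $u$ agrees with $f$,
then $f\cup u$ is a condition. So every condition has an extension whose domain
contains a given finite set.
\item[(F3)] If $A$ is an antichain and $g,g'\in A$ are contained in one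
condition, then $g=g'$.
\item[(F4)] An antichain $A$ is maximal if and only if every condition is
compatible with some member of $A$.
\end{itemize}

The part of $\mathbb S_L$ below a condition is an order of the same kind. A set
$A$ is \emph{predense below $h$} if every $q\le h$ is compatible with some member
of $A$; by (F4), a maximal antichain is predense below every condition.

\begin{lemma}[localization]\label{lem:local}
Let $A$ be an antichain that is predense below the condition $h$, and let
$A_h=\{g\in A:g\parallel h\}$. Let $e\colon\omega\to\omega\setminus\operatorname{dom}h$
be the increasing enumeration and $L'_n=L_{e(n)}$. Then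
$g\mapsto g^\ast=(g\setminus h)\circ e$ maps $A_h$ injectively onto a maximal
antichain of $\mathbb S_{L'}$, and $\operatorname{dom}g^\ast$ is infinite if and
only if $\operatorname{dom}g\setminus\operatorname{dom}h$ is infinite.
\end{lemma}

\begin{proof}
For $q\le h$ we have $q\setminus h=q{\restriction}(\omega\setminus\operatorname{dom}h)$,
and $\pi(q)=(q\setminus h)\circ e$ is an isomorphism from $\{q:q\le h\}$ onto
$\mathbb S_{L'}$, since the points outside $\operatorname{dom}q$ all lie in the
range of $e$. For $g\in A_h$ we have $g\cup h\le h$ and $g^\ast=\pi(g\cup h)$,
with domain $e^{-1}[\operatorname{dom}g\setminus\operatorname{dom}h]$. If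
$g\ne g'$ are in $A_h$, then $g\cup h$ and $g'\cup h$ have no common extension by
(F3); in particular they are distinct. If $q\le h$, pick $g\in A$ with
$g\parallel q$. The condition $g\cup q$ contains $g\cup h$, so $g\in A_h$, and
$g\cup q$ is a common extension of $q$ and $g\cup h$. Applying $\pi$ and (F4)
gives the lemma.
\end{proof}

\begin{definition}\label{def:capture}
Let $A$ be an antichain and $h$ a condition. A member $g\in A$ \emph{captures}
$h$ if $g\subseteq h\cup r$ for some finite function $r$ with
$\operatorname{dom}r\cap\operatorname{dom}h=\emptyset$. The condition $h$ is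
\emph{captured} if some member of $A$ captures it, and \emph{uncaptured}
otherwise.
\end{definition}

The cubes $[h\cup r]$ are the basic open subsets of $[h]$, so $g$ captures $h$
when $[g]$ contains a nonempty relatively open part of $[h]$. Capture implies
compatibility by (F2). Conversely, if $g\parallel h$ and
$\operatorname{dom}g\setminus\operatorname{dom}h$ is finite, then $g$ captures
$h$ with $r=g\setminus h$. In the antichains of Example~\ref{ex:finite} every
condition is therefore captured.

A fusion argument keeps a growing finite set $F$ of coordinates free and needs
control over all ways of filling them in.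

\begin{definition}\label{def:cover}
Let $A$ be an antichain, $F\subseteq\omega$ finite, and $k$ a condition with
$F\cap\operatorname{dom}k=\emptyset$. An \emph{$F$-cover} of $k$ is a family
$(g_s)_{s\in L^F}$ of members of $A$ with $g_s\subseteq k\cup s$ for all
$s\in L^F$.
\end{definition}

By (F3), applied to the conditions $k\cup s$, there is at most one $F$-cover of
$k$. An $F$-cover of $k$ is also an $F$-cover of every $k'\supseteq k$ whose
domain misses $F$. A cover determines how $k$ sits relative to all of $A$.

\begin{lemma}\label{lem:cover}
If $(g_s)_{s\in L^F}$ is an $F$-cover of $k$, then every member of $A$ that is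
compatible with $k$ is one of the $g_s$.
\end{lemma}

\begin{proof}
Let $f\in A$ and let $q$ be a common extension of $f$ and $k$. By (F2) we may
assume $F\subseteq\operatorname{dom}q$. With $s=q{\restriction}F$ we have
$q\supseteq k\cup s\supseteq g_s$, so $f=g_s$ by (F3).
\end{proof}

\begin{lemma}\label{lem:exist}
Let $A$ be a maximal antichain, $F$ finite, and $k$ a condition with
$F\cap\operatorname{dom}k=\emptyset$.
\begin{itemize}
\item[(a)] There is a condition $k'\supseteq k$ with
$F\cap\operatorname{dom}k'=\emptyset$ that has an $F$-cover.
\item[(b)] If every condition is captured, then $k'$ can be chosen with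
$k'\setminus k$ finite.
\end{itemize}
\end{lemma}

\begin{proof}
Let $L^F=\{s_1,\dots,s_N\}$ and $k_0=k$. Given a condition $k_{j-1}$ whose domain
misses $F$, choose $g_{s_j}\in A$ and a condition
$q\supseteq g_{s_j}\cup k_{j-1}\cup s_j$. For (a) this is possible by (F4). For
(b) let $g_{s_j}$ capture $k_{j-1}\cup s_j$ by means of $r$ and take
$q=k_{j-1}\cup s_j\cup r$. Put $k_j=q{\restriction}(\omega\setminus F)$. Then
$k_j\supseteq k_{j-1}$ and $g_{s_j}\subseteq q=k_j\cup s_j$, and in case (b)
$k_j\setminus k_{j-1}=r$ is finite. Let $k'=k_N$.
\end{proof}

\section{Antichains of functions with infinite domain}\label{sec:infinite}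

A countable family $\{g_i:i<\omega\}$ of conditions with infinite domains is
never a maximal antichain: choose $p_0<p_1<\cdots$ with
$p_i\in\operatorname{dom}g_i$ and $p_{i+1}>p_i+1$, and let $h$ be defined on
$\{p_i:i<\omega\}$ with $h(p_i)\ne g_i(p_i)$. Then $h$ is a condition that
disagrees with every $g_i$. This diagonalization handles countably many members
only. To reach size $\mathfrak c$ we use it differently. A fusion singles out
countably many members $g_s$ of $A$ and a pattern $y$ on an infinite set $b$,
such that any other member of $A$ compatible with the fused condition must deviate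
from $y$ infinitely often. We then diagonalize against the $g_s$ in $\mathfrak c$
many ways, by changing $y$ on almost disjoint subsets of $b$; the members of $A$
that respond must deviate inside these subsets, and so are distinct.

\begin{proposition}\label{prop:infinite}
If $A$ is a maximal antichain of $\mathbb S_L$ all of whose members have infinite
domain, then $|A|=\mathfrak c$.
\end{proposition}

\begin{proof}
\emph{Step 1: fusion.} We construct conditions $m_k$, distinct points
$p_k\in\omega$, the sets $F_k=\{p_j:j<k\}$, and $F_k$-covers
$(g_s)_{s\in L^{F_k}}$ of $m_k$, such that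
\begin{equation}\label{eq:mk}
m_k{\restriction}(\omega\setminus\{p_k\})\subseteq m_{k+1}.
\end{equation}
An index $s$ determines its stage $k=|\operatorname{dom}s|$, so the notation
$g_s$ is unambiguous. For bookkeeping, let $\sigma_0,\sigma_1,\dots$ list first
$L^{F_0}$, then $L^{F_1}$, and so on; then $\sigma_i\in L^{F_j}$ for some
$j\le i$, so $\sigma_i$ is known at stage $i$. Fix numbers $i_k\le k$, for odd
$k$, such that every natural number equals $i_k$ for infinitely many odd $k$.

Let $m_0=g_\emptyset$ be any member of $A$. At stage $k$, choose
$p_k\notin\operatorname{dom}m_k\cup F_k$ if $k$ is even, and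
$p_k\in\operatorname{dom}(g_{\sigma_{i_k}})\setminus F_k$ if $k$ is odd; the
latter is possible because members of $A$ have infinite domain. Apply
Lemma~\ref{lem:exist}(a) to $m_k{\restriction}(\omega\setminus\{p_k\})$ and
$F_{k+1}$ to obtain $m_{k+1}$ and its cover.

\emph{Step 2: the limit.} Let $I=\{p_k:k<\omega\}$, $b=\{p_l:l\text{ odd}\}$ and
$M=\bigcup_km_k{\restriction}(\omega\setminus I)$. By \eqref{eq:mk}, $M$ is an
increasing union, hence a function. Also by \eqref{eq:mk}, if $k\le l$ and
$m_k(p_l)$ is defined, then $m_l(p_l)$ is defined and has the same value, because
$p_l$ is not removed at the stages $k,\dots,l-1$. For $p_l\in b$ let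
$y(p_l)=m_l(p_l)$ if this is defined, and let $y(p_l)\in L_{p_l}$ be arbitrary
otherwise. Put $a_k=\operatorname{dom}m_k\cap I$. This set misses $F_k$, and it
contains no $p_l$ with $l\ge k$ even, since $p_l\notin\operatorname{dom}m_l$. So
$a_k\subseteq b\setminus F_k$ and $m_k\subseteq M\cup y{\restriction}a_k$, whence
\begin{equation}\label{eq:gs}
g_s\subseteq M\cup s\cup y{\restriction}a_k\qquad(s\in L^{F_k}).
\end{equation}
For $s\in L^{F_k}$ let $c_s=(\operatorname{dom}g_s\cap b)\setminus F_k$. This set
is infinite, as it contains $p_l$ for every odd $l$ with $\sigma_{i_l}=s$. A
point of $c_s$ lies neither in $\operatorname{dom}M$ nor in $F_k$, so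
\eqref{eq:gs} shows that $g_s=y$ on $c_s$.

\emph{Step 3: changing the pattern.} Choose pairwise disjoint finite sets
$e_j\subseteq b$ with $e_j\cap c_{\sigma_i}\ne\emptyset$ for all $i\le j$, by
picking for each $i\le j$ a point of $c_{\sigma_i}$ outside
$e_0\cup\dots\cup e_{j-1}$. Let $\mathcal D$ be an almost disjoint family of size
$\mathfrak c$ and $B_D=\bigcup_{j\in D}e_j$ for $D\in\mathcal D$. For $D\ne D'$
the set $B_D\cap B_{D'}=\bigcup_{j\in D\cap D'}e_j$ is finite. Fix
$y^\ast(p)\in L_p\setminus\{y(p)\}$ for $p\in b$, and let
\[
h_D=M\cup y^\ast{\restriction}B_D\cup y{\restriction}(b\setminus B_D).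
\]
Its domain misses the points $p_l$ with $l$ even, so $h_D$ is a condition. Choose
$g_D\in A$ with $g_D\parallel h_D$.

The member $g_D$ is none of the $g_s$. Indeed, let $s=\sigma_i$, take $j\in D$
with $j\ge i$ and $p\in e_j\cap c_s$. Then $h_D(p)=y^\ast(p)\ne y(p)=g_s(p)$, so
$g_s\perp h_D$.

\emph{Step 4: $g_D$ deviates from $y$ infinitely often.} For $g\in A$ let
$X(g)=\{p\in\operatorname{dom}g\cap b:g(p)\ne y(p)\}$. Suppose that $X(g_D)$ is
finite, say $X(g_D)\subseteq F_k$. Let $q=g_D\cup h_D$, a condition, let
$s\in L^{F_k}$ agree with $q$, and put
$q'=g_D\cup M\cup s\cup y{\restriction}a_k$. This is a function: $M$, $s$ and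
$y{\restriction}a_k$ have pairwise disjoint domains; $g_D$ agrees with $M$ and
with $s$ because $g_D\cup M\subseteq q$ and $s$ agrees with $q$; and $g_D$ agrees
with $y{\restriction}a_k$ because $a_k\subseteq b\setminus F_k$ misses $X(g_D)$.
Since $a_k\subseteq b\subseteq\operatorname{dom}q$, we have
$\operatorname{dom}q'\subseteq\operatorname{dom}q\cup F_k$, so $q'$ is a
condition. It contains $g_D$, and it contains $g_s$ by \eqref{eq:gs}. So $g_D=g_s$
by (F3), contrary to Step~3.

Hence $X(g_D)$ is infinite. It is contained in $B_D$, because $g_D$ agrees with
$h_D$ and $h_D=y$ on $b\setminus B_D$. If $g_D=g_{D'}$ with $D\ne D'$, then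
$X(g_D)$ would be an infinite subset of $B_D\cap B_{D'}$. So $D\mapsto g_D$ is
injective, and $\mathfrak c\le|A|\le|\mathbb S_L|=\mathfrak c$.
\end{proof}

\begin{corollary}\label{cor:uncaptured}
If $A$ is a maximal antichain of $\mathbb S_L$ and some condition $h$ is
uncaptured, then $|A|=\mathfrak c$.
\end{corollary}

\begin{proof}
If $g\in A$ and $g\parallel h$, then
$\operatorname{dom}g\setminus\operatorname{dom}h$ is infinite, since otherwise $g$
would capture $h$. By Lemma~\ref{lem:local}, $A_h$ is in bijection with a maximal
antichain of $\mathbb S_{L'}$ whose members have infinite domain, and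
Proposition~\ref{prop:infinite} gives $|A_h|=\mathfrak c$.
\end{proof}

\section{Freeing a point: two examples and one step}\label{sec:idea}

One might hope that every uncountable maximal antichain has an uncaptured
condition, so that Theorem~\ref{thm:main} would follow from
Corollary~\ref{cor:uncaptured} at once. This is false.

In this section $L_n=\{0,1\}$, and we identify $\omega$ with the tree
$T=2^{<\omega}$ by a fixed bijection. For $z\in2^\omega$ let
$b_z=\{z{\restriction}m:m<\omega\}$ be the corresponding branch, and let $h_z$ be
the condition that is $0$ off $b_z$ and undefined on $b_z$. For $j\ge1$ call a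
subset of $T$ \emph{$j$-thin} if it contains no $j+1$ pairwise incomparable
nodes; the $1$-thin sets are the chains. The set
$C_j=\{x\in2^\omega:x^{-1}(1)\text{ is $j$-thin}\}$ is closed. Let $\Sigma_j$ be
the set of minimal finite sequences $\sigma$ with $[\sigma]\cap C_j=\emptyset$.
Distinct members of $\Sigma_j$ do not extend one another, so they disagree. For a
condition $k$ let $N(k)=k^{-1}(1)\cup(T\setminus\operatorname{dom}k)$, the largest
set of the form $x^{-1}(1)$ with $x\in[k]$. Then
\begin{equation}\label{eq:thin}
k\perp\Sigma_j\iff[k]\subseteq C_j\iff N(k)\text{ is $j$-thin}.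
\end{equation}
For the first equivalence: if $\sigma\in\Sigma_j$ is compatible with $k$, any
total extension of $\sigma\cup k$ lies in $[k]\setminus C_j$; and if
$x\in[k]\setminus C_j$, then some initial segment of $x$ is in $\Sigma_j$ because
$C_j$ is closed, and it agrees with $k$. The second equivalence holds because
subsets of $j$-thin sets are $j$-thin.

\begin{example}\label{ex:tree}
The set $A=\Sigma_1\cup\{h_z:z\in2^\omega\}$ is a maximal antichain of
$\mathbb S$ of size $\mathfrak c$ for which every condition is captured. It is an
antichain: $h_z\perp\Sigma_1$ by \eqref{eq:thin}, since $N(h_z)=b_z$ is a chain,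
and for $z\ne w$ the set $\operatorname{dom}h_z\cup\operatorname{dom}h_w$ has
finite complement $b_z\cap b_w$. Let $k$ be a condition. If $N(k)$ is not a
chain, some $\sigma\in\Sigma_1$ is compatible with $k$ and, being finite, captures
it. Otherwise $N(k)$ is an infinite chain, so $N(k)\subseteq b_z$ for some $z$;
then $k$ is defined and equal to $0$ off $b_z$, that is, $h_z\subseteq k$. So
every condition is captured, and $A$ is maximal by (F4).
\end{example}

Thus an uncaptured condition has to be extracted from the assumption
$|A|<\mathfrak c$. The natural attempt repeats the fusion of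
Section~\ref{sec:infinite}: build conditions with $F_k$-covers, where $F_{k+1}$
arises from $F_k$ by \emph{freeing} a point $p_k$, and pass to a limit $M$ that
is undefined at all the $p_k$. A member $g$ that captures $M$ satisfies
$g\subseteq M\cup r$ for some $r\in L^{F_k}$. We shall arrange that $g$ is then
the member indexed by $u$ in each later cover, for every $u\supseteq r$. If at
some later stage the freed point lies in the domain of such a member, we have a
contradiction, since that point is not in $\operatorname{dom}(M\cup r)$.

The danger is that after a point is freed the new cover contains finite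
functions, which offer no further points. In Example~\ref{ex:tree} this happens
at the first step. Start from $h_z$, which covers itself, and free any
$p\in\operatorname{dom}h_z$. Let $k$ be $h_z$ with its value at $p$ changed to
$1$. Then $k$ disagrees with $h_z$ at $p$, and
$\operatorname{dom}k\cup\operatorname{dom}h_w$ is cofinite for $w\ne z$. So only
members of $\Sigma_1$ are compatible with $k$. The next example shows what makes
a point safe.

\begin{example}\label{ex:two}
Replace $\Sigma_1$ by $\Sigma_2$. Freeing two incomparable nodes $p,p'\notin b_z$
from $h_z$ gives a condition compatible with a member of $\Sigma_2$: a node of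
$b_z$ longer than both is incomparable with both, so $b_z\cup\{p,p'\}$ is not
$2$-thin. But let $w\ne z$. The intersection $h_z\cap h_w$ is $0$ off
$b_z\cup b_w$ and undefined on this union of two chains, so
$h_z\cap h_w\perp\Sigma_2$ by \eqref{eq:thin}. Every condition obtained from
$h_z$ by freeing points of $b_w$ extends $h_z\cap h_w$, and is therefore
incompatible with $\Sigma_2$ as well. The second condition $h_w$ marks the points
of $h_z$ that can be freed.
\end{example}

Here is the same mechanism in general, for the first freed point. Let $A$ be a
maximal antichain of $\mathbb S$ for which every condition is captured, let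
$A_0\subseteq A$ be a set of members to be avoided, and let $g\in A$ and
$g\subseteq h$. Suppose we have a condition $h_1$ and a point $p$ with
\begin{equation}\label{eq:step}
h\cap h_1\perp A_0,\qquad p\in\operatorname{dom}g,\qquad(p,g(p))\notin h_1 .
\end{equation}
Say $g(p)=0$, and let $k=h\setminus\{(p,0)\}$. Then $k\supseteq h\cap h_1$.
Capture $k\cup\{(p,1)\}$, say $g'\subseteq k\cup r\cup\{(p,1)\}$. Since also
$g\subseteq h\subseteq k\cup r\cup\{(p,0)\}$, the pair $g,g'$ is a $\{p\}$-cover
of $k\cup r$. Neither member is in $A_0$, because each is compatible with
$h\cap h_1$. So a point of $\operatorname{dom}g$ has been freed at the price of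
a finite change, and the cover still avoids $A_0$.

To iterate, \eqref{eq:step} must be available at every stage. Its two halves pull
in opposite directions. The set $A_0$ will be countable and chosen so that for
$g\notin A_0$ a \emph{typical} $h_1$ misses infinitely many values of $g$. The
assumption $|A|<\mathfrak c$ yields, by counting, pairs of conditions with the
same cover, and their intersection is incompatible with $A_0$; but in such a pair
$h_1$ contains $g$. Baire category reconciles the two.

\section{A Polish space of conditions and a countable exceptional set}\label{sec:space}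

From here to the end of Section~\ref{sec:fusion}, $L$ is arbitrary, $A$ is an
uncountable maximal antichain of $\mathbb S_L$, and we \emph{assume
$|A|<\mathfrak c$} toward a contradiction. By Corollary~\ref{cor:uncaptured},
every condition is captured, so Lemma~\ref{lem:exist}(b) applies.

We recall the facts on category that we need. A space is \emph{Polish} if it is
separable and completely metrizable; $G_\delta$ subsets of a Polish space, in
particular open and closed subsets, are Polish. A set is \emph{nowhere dense} if
its closure has empty interior, and \emph{meager} if it is a countable union of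
nowhere dense sets. For open $O$, a set $Y$ is \emph{comeager in $O$} if
$O\setminus Y$ is meager; a subset of $O$ is meager in the subspace $O$ if and
only if it is meager in the whole space. A \emph{Cantor set} is a homeomorphic
copy of $2^\omega$. Let $X$ be a Polish space.
\begin{itemize}
\item[(C1)] (Baire category theorem.) No nonempty open subset of $X$ is meager.
\item[(C2)] (Baire property.) For every Borel set $Y\subseteq X$ there is an open
$G$ with $Y\mathbin{\triangle}G$ meager. So a nonmeager Borel set is comeager in
some nonempty open set.
\item[(C3)] (Kuratowski--Ulam theorem.) If $Y\subseteq X^2$ is meager, then the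
section $Y_x=\{x':(x,x')\in Y\}$ is meager for all $x$ outside a meager set.
\item[(C4)] (Mycielski's theorem \cite[19.1]{Kechris}, for binary relations.) If
$X$ is nonempty and has no isolated points and $Y\subseteq X^2$ is meager, then
there is a Cantor set $P\subseteq X$ with $(x,x')\notin Y$ for all distinct
$x,x'\in P$.
\end{itemize}

View $\mathbb S_L$ as a subset of the compact metrizable space
$\prod_n(L_n\cup\{\ast\})$, where $\ast$ stands for ``undefined''. It is the
$G_\delta$ set of points that take the value $\ast$ infinitely often, hence
Polish. The statements ``$i\notin\operatorname{dom}h$'' and ``$(i,c)\in h$''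
define clopen sets of conditions $h$; so for a fixed function $f$ the set
$\{h:f\subseteq h\}$ is closed.

Category in $\mathbb S_L$ itself need not see the uncountable part of $A$. In
Example~\ref{ex:tree} the conditions $k$ with $N(k)$ not a chain form a dense open
set, and all of them are captured by finite members. We pass to a subspace in
which $A$ is uncountable everywhere.

\begin{lemma}\label{lem:Z}
There is a nonempty closed set $Z\subseteq\mathbb S_L$ such that every nonempty
relatively open subset of $Z$ contains uncountably many members of $A$. In
particular, $Z$ is a Polish space without isolated points.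
\end{lemma}

\begin{proof}
Fix a countable base of $\mathbb S_L$. Let $A'$ be $A$ minus the union of all
basic open sets that contain only countably many members of $A$. Then
$A\setminus A'$ is countable, so $A'\ne\emptyset$. Let $Z$ be the closure of $A'$
in $\mathbb S_L$. If $U\subseteq\mathbb S_L$ is open and meets $Z$, then it meets
$A'$, so it includes a basic open set $U'$ that meets $A'$. Then $U'\cap A$ is
uncountable, hence so is $U'\cap A'\subseteq U\cap Z$.
\end{proof}

Fix $Z$ and a countable base of nonempty open subsets of $Z$. From now on,
topological terms refer to $Z$ or $Z^2$. The exceptional set consists of those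
members of $A$ for which the last requirement in \eqref{eq:step} can fail on a
whole open set of $h_1$.

\begin{definition}\label{def:A0}
Let $A_0$ be the set of $g\in A$ for which there are a nonempty open
$O\subseteq Z$ and $n<\omega$ with $g{\restriction}[n,\infty)\subseteq h$ for all
$h\in O$.
\end{definition}

All finite members of $A$ belong to $A_0$, with $O=Z$.

\begin{lemma}\label{lem:A0}
\begin{itemize}
\item[(a)] $A_0$ is countable.
\item[(b)] If $g\in A\setminus A_0$, then
$\{h\in Z:g{\restriction}[n,\infty)\subseteq h\text{ for some }n\}$ is meager.
\end{itemize}
\end{lemma}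

\begin{proof}
(a) In Definition~\ref{def:A0} we may take $O$ basic. There are countably many
triples $(O,n,t)$ with $O$ basic and $t$ a finite function with domain contained
in $n$, and each triple belongs to at most one $g\in A_0$ with
$g{\restriction}n=t$: if $g,g'$ are two such and $h\in O$, then the condition
$t\cup h{\restriction}[n,\infty)$ contains both, so $g=g'$ by (F3).

(b) For each $n$ the set $\{h\in Z:g{\restriction}[n,\infty)\subseteq h\}$ is
closed, and it has empty interior because $g\notin A_0$.
\end{proof}

\section{Modifiers and the generic condition}\label{sec:generic}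

The fusion will run along one condition $h\in Z$, and at each stage the current
condition will be a finite modification of $h$. To choose $h$ generic for all
stages in advance, we describe the possible modifications by countably many
objects that do not depend on $h$.

\begin{definition}\label{def:modifier}
A \emph{modifier} is a triple $\tau=(n,F,t)$ with $n<\omega$, $F\subseteq n$ and
$t\in L^{n\setminus F}$. For a condition $h$ let
$\tau\cdot h=t\cup h{\restriction}[n,\infty)$, a condition whose domain misses
$F$. A modifier $\tau'=(n',F,t')$ with the same $F$ \emph{extends $\tau$ along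
$h$} if $n'\ge n$ and $\tau'\cdot h\supseteq\tau\cdot h$. Let
$\tau_\emptyset=(0,\emptyset,\emptyset)$, so that $\tau_\emptyset\cdot h=h$.
\end{definition}

There are countably many modifiers, and $h\mapsto\tau\cdot h$ is continuous. Two
observations will be used repeatedly.
\begin{itemize}
\item[(M1)] Let $n'\ge n$. Then $\tau'=(n',F,t')$ extends $\tau=(n,F,t)$ along
$h$ if and only if $t'\supseteq t\cup h{\restriction}[n,n')$. For fixed
$\tau,\tau'$ this is a clopen condition on $h$, and when it holds,
$(\tau'\cdot h)\setminus(\tau\cdot h)$ is finite, since both functions equal $h$
on $[n',\infty)$.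
\item[(M2)] Let $k$ be a condition whose domain misses $F$, let $F\subseteq n'$
and $k{\restriction}[n',\infty)\subseteq h$. Choose $t'\in L^{n'\setminus F}$
with $t'\supseteq k{\restriction}n'$. Then $(n',F,t')\cdot h\supseteq k$, so an
$F$-cover of $k$ is an $F$-cover of $(n',F,t')\cdot h$.
\end{itemize}

The property to be preserved in the fusion is that $\tau\cdot h$ has an $F$-cover
outside $A_0$. It refers to the uncountable set $A\setminus A_0$, about whose
definability we know nothing. We therefore pair it with a weaker property that
refers only to the countable set $A_0$. For $\tau=(n,F,t)$ let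
\begin{align*}
B_\tau&=\{h\in Z:\tau\cdot h\text{ has an $F$-cover by members of }A\setminus A_0\},\\
W_\tau&=\{h\in Z:\text{no member of }A_0\text{ captures }\tau\cdot h\}.
\end{align*}

\begin{lemma}\label{lem:W}
Let $\tau=(n,F,t)$ be a modifier.
\begin{itemize}
\item[(a)] $W_\tau$ is a $G_\delta$ set.
\item[(b)] $B_\tau\subseteq W_\tau$.
\item[(c)] If $h\in W_\tau$, there is $\tau'$ extending $\tau$ along $h$ with
$h\in B_{\tau'}$.
\item[(d)] $W_{\tau_\emptyset}$ is comeager.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The complement of $W_\tau$ is the union, over the countably many pairs of an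
$f\in A_0$ and a finite function $r$, of the closed sets
\[
K_{f,r}=\{h\in Z:\operatorname{dom}r\cap\operatorname{dom}(\tau\cdot h)=\emptyset
\text{ and }f\subseteq\tau\cdot h\cup r\}.
\]

(b) If $h\in B_\tau$, then $\tau\cdot h\perp A_0$ by Lemma~\ref{lem:cover}, and
capture implies compatibility.

(c) Lemma~\ref{lem:exist}(b) gives a finite $r$, with domain disjoint from
$\operatorname{dom}(\tau\cdot h)\cup F$, such that $k=\tau\cdot h\cup r$ has an
$F$-cover $(g_s)$. Each $g_s$ captures $\tau\cdot h$ by means of $r\cup s$, so
$g_s\notin A_0$. Apply (M2) to $k$ with some $n'\ge n$ such that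
$\operatorname{dom}r\subseteq n'$.

(d) Let $\tau=\tau_\emptyset$. If $g\in A\cap K_{f,r}$, then the condition
$g\cup r$ contains $g$ and $f$, so $g=f$ by (F3). Thus $K_{f,r}$ contains at most
one member of $A$, and by Lemma~\ref{lem:Z} it has empty interior.
\end{proof}

Next we encode the first requirement in \eqref{eq:step}, allowing finite changes
on both sides. The intersection of two conditions, as sets of pairs, is a
condition by (F1); it retains the points where both are defined and equal. For a
modifier $\tau$ let $R_\tau$ be the set of $(h,h_1)\in Z^2$ for which there are
a modifier $\tau^0$ extending $\tau$ along $h$ and a modifier $\tau^1$ with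
\begin{equation}\label{eq:R}
(\tau^0\cdot h)\cap(\tau^1\cdot h_1)\perp A_0 .
\end{equation}

The set $R_\tau$ is Borel. Indeed, for fixed $f$ the set
$\{m\in\mathbb S_L:m\perp f\}$ is the union of the open set of $m$ that disagree
with $f$ at some point and the closed sets
$\{m:[j,\infty)\subseteq\operatorname{dom}m\cup\operatorname{dom}f\}$,
$j<\omega$. As $A_0$ is countable, $\{m:m\perp A_0\}$ is Borel. The map
$(h,h_1)\mapsto(\tau^0\cdot h)\cap(\tau^1\cdot h_1)$ is continuous, because its
value at $i$ depends only on $h$ and $h_1$ at $i$. With (M1), $R_\tau$ is a
countable union of Borel sets.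

The following lemma is the heart of the proof, and apart from
Corollary~\ref{cor:uncaptured} it is the only place where $|A|<\mathfrak c$ is
used.

\begin{lemma}\label{lem:key}
For every modifier $\tau$, the set of $h\in W_\tau$ for which the section
$(R_\tau)_h$ is meager is a meager subset of $Z$.
\end{lemma}

\begin{proof}
Let $\tau=(n,F,t)$ and $R=R_\tau$. By (C2) there is an open $G\subseteq Z^2$ with
$R\mathbin{\triangle}G$ meager. Let $D=\{h\in Z:G_h\ne\emptyset\}$, the projection
of $G$, which is open. By (C3) there is a meager $N\subseteq Z$ such that
$(R\mathbin{\triangle}G)_h$ is meager for $h\notin N$. If $h\in D\setminus N$,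
then $R_h$ is nonmeager, for otherwise the nonempty open set
$G_h\subseteq R_h\cup(R\mathbin{\triangle}G)_h$ would be meager, against (C1). So
the set in the lemma is contained in
\[
N\cup(\overline D\setminus D)\cup(W_\tau\setminus\overline D).
\]
The boundary $\overline D\setminus D$ of an open set is nowhere dense. It remains
to show that $W_\tau\setminus\overline D$ is meager.

Suppose not. By Lemma~\ref{lem:W}(a) and (C2), $W_\tau\setminus\overline D$ is
comeager in a nonempty open set $O'$. The open set $O=O'\setminus\overline D$ is
nonempty by (C1), and $W_\tau$ is comeager in $O$. Since $O\cap D=\emptyset$, we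
have $G\cap O^2=\emptyset$, so $R\cap O^2\subseteq R\mathbin{\triangle}G$ is
meager. The set $(O\setminus W_\tau)\times O$ is meager too, as the product of a
nowhere dense set with $O$ is nowhere dense. The space $O$ is Polish without
isolated points. Applying (C4) in $O$ to the union of these two meager sets, we
obtain a Cantor set $P\subseteq O$ with $h\in W_\tau$ and $(h,h')\notin R$ for
all distinct $h,h'\in P$.

For $h\in P$, Lemma~\ref{lem:W}(c) gives a modifier $\tau^h$ extending $\tau$
along $h$ and an $F$-cover $(g^h_s)_{s\in L^F}$ of $\tau^h\cdot h$ by members of
$A\setminus A_0$. Suppose that distinct $h,h'\in P$ receive the same family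
$(g_s)$, and let $m=(\tau^h\cdot h)\cap(\tau^{h'}\cdot h')$. Its domain misses
$F$, and
\[
g_s\subseteq(\tau^h\cdot h\cup s)\cap(\tau^{h'}\cdot h'\cup s)=m\cup s
\qquad(s\in L^F).
\]
So $(g_s)$ is an $F$-cover of $m$, Lemma~\ref{lem:cover} gives $m\perp A_0$, and
$(h,h')\in R$, a contradiction. Hence $h\mapsto(g^h_s)_{s\in L^F}$ is injective
on $P$. Since $A$ is infinite and $L^F$ is finite,
$\mathfrak c=|P|\le|A|^{|L^F|}=|A|<\mathfrak c$, which is absurd.
\end{proof}

\begin{remark}\label{rem:borel}
The pairs found by counting are not the pairs that will be used. Let
$h\in B_\tau$ with cover $(g_s)$, let $\tau^0$ extend $\tau$ along $h$, and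
suppose that $\tau^0\cdot h$ and $\tau^1\cdot h_1$ have the same $F$-cover. By
uniqueness this cover is $(g_s)$, so $h_1$ contains a tail of each $g_s$, and by
Lemma~\ref{lem:A0}(b) such $h_1$ form a meager set. The relation ``same cover''
serves only to show that the Borel relation $R_\tau$, which contains the relevant
pairs, is not meager; the Baire property of $R_\tau$ then turns this into
nonmeager sections, which contain points $h_1$ that do not share the cover of $h$.
\end{remark}

\begin{remark}\label{rem:tree}
Lemma~\ref{lem:key} fails for the antichain of Example~\ref{ex:tree}. Each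
$\sigma\in\Sigma_1$ takes the value $1$ at two incomparable nodes, so it has a
neighborhood containing no $h_z$; and $\{h_z:z\in2^\omega\}$ is compact, as the
continuous image of $2^\omega$. So the construction in Lemma~\ref{lem:Z} gives
$Z\subseteq\{h_z:z\in2^\omega\}$, while $\Sigma_1\subseteq A_0$. For $z\ne w$ an
intersection $m=(\tau^0\cdot h_z)\cap(\tau^1\cdot h_w)$ is undefined on tails of
both $b_z$ and $b_w$, so $m\not\perp\Sigma_1$ by \eqref{eq:thin}. All sections of
$R_{\tau_\emptyset}$ have at most one point, although $W_{\tau_\emptyset}$ is
comeager by the proof of Lemma~\ref{lem:W}(d).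
\end{remark}

There are countably many modifiers and $Z\neq\emptyset$. By (C1) and
Lemmas~\ref{lem:W}(d) and~\ref{lem:key} we can fix, for the rest of the proof, a
condition $h\in Z$ such that
\begin{itemize}
\item[(G1)] $h\in W_{\tau_\emptyset}$;
\item[(G2)] for every modifier $\tau$, if $h\in W_\tau$ then $(R_\tau)_h$ is
nonmeager.
\end{itemize}

\section{Fusion along the generic condition}\label{sec:fusion}

The next lemma is the step of Section~\ref{sec:idea}, with a finite set $F$ of
points already free and with $h_1$ supplied by (G2).

\begin{lemma}\label{lem:free}
Let $\tau=(n,F,t)$ be a modifier with $h\in B_\tau$, let $(g_s)_{s\in L^F}$ be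
the $F$-cover of $\tau\cdot h$, and let $s_0\in L^F$. There are $p\ge n$ and a
modifier $\tau'=(n',F\cup\{p\},t')$ with $n'>p$ such that
\[
p\in\operatorname{dom}g_{s_0},\qquad
t'\supseteq t\cup h{\restriction}\bigl([n,n')\setminus\{p\}\bigr),\qquad
h\in B_{\tau'} .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:W}(b) and (G2), the section $(R_\tau)_h$ is nonmeager. Since
$g_{s_0}\notin A_0$, Lemma~\ref{lem:A0}(b) lets us choose $h_1\in(R_\tau)_h$ with
$g_{s_0}{\restriction}[j,\infty)\not\subseteq h_1$ for all $j$. Let
$\tau^0=(n^0,F,t^0)$, extending $\tau$ along $h$, and $\tau^1$, with first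
coordinate $n^1$, witness $(h,h_1)\in R_\tau$, and let
$m=(\tau^0\cdot h)\cap(\tau^1\cdot h_1)$. Then $m\perp A_0$.

Choose $p\ge\max(n^0,n^1)$ with $p\in\operatorname{dom}g_{s_0}$ and
$(p,g_{s_0}(p))\notin h_1$. Since $g_{s_0}\subseteq\tau\cdot h\cup s_0$,
$F\subseteq n$ and $p\ge n^0\ge n$, the value $h(p)$ is defined and equals
$g_{s_0}(p)$. As $p\ge n^0$ and $p\ge n^1$, the value of $\tau^0\cdot h$ at $p$
is $h(p)=g_{s_0}(p)$, while $\tau^1\cdot h_1$ is either undefined at $p$ or takes
the value $h_1(p)\ne g_{s_0}(p)$. Hence $p\notin\operatorname{dom}m$, and
\[
k=(\tau^0\cdot h){\restriction}(\omega\setminus\{p\})\supseteq m .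
\]
Let $F'=F\cup\{p\}$; the domain of $k$ misses $F'$. By Lemma~\ref{lem:exist}(b)
there is a finite $r$, with domain disjoint from $\operatorname{dom}k\cup F'$,
such that $k\cup r$ has an $F'$-cover $(g'_u)_{u\in L^{F'}}$. The condition
$k\cup r\cup u$ extends both $g'_u$ and $m$, so $g'_u\notin A_0$.

Choose $n'>p$ with $\operatorname{dom}r\subseteq n'$. Then $F'\subseteq n'$, and
$k\cup r$ equals $h$ on $[n',\infty)$ because $n'>p\ge n^0$. By (M2) there is
$\tau'=(n',F',t')$ with $t'\supseteq(k\cup r){\restriction}n'$ such that $(g'_u)$
is an $F'$-cover of $\tau'\cdot h$; so $h\in B_{\tau'}$. Finally,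
$\tau^0\cdot h\supseteq\tau\cdot h=t\cup h{\restriction}[n,\infty)$ and
$p\notin\operatorname{dom}t$, so
$k{\restriction}n'\supseteq t\cup h{\restriction}([n,n')\setminus\{p\})$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We construct modifiers $\tau_k=(n_k,F_k,t_k)$ with $h\in B_{\tau_k}$ and points
$p_k$ such that $F_0=\emptyset$ and
\begin{equation}\label{eq:fusion}
F_{k+1}=F_k\cup\{p_k\},\qquad n_k\le p_k<n_{k+1},\qquad
t_{k+1}\supseteq t_k\cup h{\restriction}\bigl([n_k,n_{k+1})\setminus\{p_k\}\bigr).
\end{equation}
Let $(g^k_s)_{s\in L^{F_k}}$ denote the $F_k$-cover of $\tau_k\cdot h$. As in the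
proof of Proposition~\ref{prop:infinite}, $\sigma_0,\sigma_1,\dots$ lists
$L^{F_0}$, then $L^{F_1}$, and so on, and the numbers $i_k\le k$ ($k$ odd) take
every value infinitely often.

\emph{Start.} By (G1) and Lemma~\ref{lem:W}(c) there is
$\tau_0=(n_0,\emptyset,t_0)$ with $h\in B_{\tau_0}$.

\emph{Even $k$.} Let $p_k=\min([n_k,\infty)\setminus\operatorname{dom}h)$,
$n_{k+1}=p_k+1$ and $t_{k+1}=t_k\cup h{\restriction}[n_k,p_k)$. As
$[n_k,p_k)\subseteq\operatorname{dom}h$, we have
$t_{k+1}\in L^{n_{k+1}\setminus F_{k+1}}$. As $p_k\notin\operatorname{dom}h$, we
have $\tau_{k+1}\cdot h=\tau_k\cdot h$, so that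
$g^k_{u\restriction F_k}\subseteq\tau_k\cdot h\cup u{\restriction}F_k\subseteq\tau_{k+1}\cdot h\cup u$
for $u\in L^{F_{k+1}}$. Thus $h\in B_{\tau_{k+1}}$.

\emph{Odd $k$.} Let $s_k\in L^{F_k}$ extend $\sigma_{i_k}$, and obtain $p_k$ and
$\tau_{k+1}$ from Lemma~\ref{lem:free} applied to $\tau_k$ and $s_k$. In
particular $p_k\in\operatorname{dom}g^k_{s_k}$.

Let $I=\{p_k:k<\omega\}$ and $M=\bigcup_kt_k$, an increasing union. By
\eqref{eq:fusion} the $n_k$ increase strictly,
$I\cap[n_l,n_{l+1})=\{p_l\}$ and $I\cap n_k=F_k$. So
$\operatorname{dom}t_k=n_k\setminus I$ and $\operatorname{dom}M=\omega\setminus I$,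
and $M$ is a condition.

The limit $M$ need not contain the members of the covers, since infinitely many
of their points may have been freed later. It does remain compatible with them.

\emph{Claim. If $u\in L^{F_k}$, then $M\cup u\parallel g^k_u$.} Let
$q=M\cup u\cup h{\restriction}[n_k,\infty)$. The domain $F_k\subseteq n_k\cap I$
of $u$ is disjoint from the domains of the other two parts. If
$i\ge n_k$ lies in $\operatorname{dom}M\cap\operatorname{dom}h$, then
$i\in[n_l,n_{l+1})\setminus\{p_l\}$ for some $l\ge k$, and
$M(i)=t_{l+1}(i)=h(i)$ by \eqref{eq:fusion}. So $q$ is a function. For even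
$l\ge k$ the point $p_l$ lies outside $\operatorname{dom}M$, $F_k$ and
$\operatorname{dom}h$; this is the purpose of the even stages. So $q$ is a
condition, and
$q\supseteq t_k\cup h{\restriction}[n_k,\infty)\cup u=\tau_k\cdot h\cup u\supseteq g^k_u$.
This proves the claim.

\emph{$M$ is uncaptured.} Suppose that $g\in A$ and $g\subseteq M\cup r$, where
$r$ is finite and $\operatorname{dom}r\cap\operatorname{dom}M=\emptyset$. Then
$\operatorname{dom}r\subseteq I$, and after enlarging $r$ we may assume
$r\in L^{F_k}$ for some $k$. Choose an odd $l\ge k$ with $\sigma_{i_l}=r$, so that
$s_l\supseteq r$. By the claim, $M\cup s_l$ and $g^l_{s_l}$ have a common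
extension, which contains $M\cup r\supseteq g$. So $g=g^l_{s_l}$ by (F3), and
therefore $p_l\in\operatorname{dom}g$. But
$\operatorname{dom}g\subseteq(\omega\setminus I)\cup F_k$, and
$p_l\in I\setminus F_k$ because $l\ge k$. This is a contradiction.

So $M$ is uncaptured, and Corollary~\ref{cor:uncaptured} gives $|A|=\mathfrak c$,
contrary to the assumption $|A|<\mathfrak c$. Since always
$|A|\le|\mathbb S_L|=\mathfrak c$, every uncountable maximal antichain of
$\mathbb S_L$ has size $\mathfrak c$. Together with Example~\ref{ex:ad} this gives
$\mathfrak a(\mathbb S)=\mathfrak c$.
\end{proof}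

The uncountability of $A$ enters through Lemma~\ref{lem:Z}: it makes $Z$ nonempty
and without isolated points, and it gives the starting point (G1). Finiteness of
the sets $L_n$ makes covers finite, which is needed in Lemma~\ref{lem:exist} and
in the count $|A|^{|L^F|}=|A|$. The assumption $|L_n|\ge2$ provides the changed
pattern $y^\ast$ in Proposition~\ref{prop:infinite}; if all $L_n$ were
singletons, no two conditions could disagree.

\section{Local dichotomy and the spectrum of sizes}\label{sec:consequences}

\begin{theorem}\label{thm:more}
Let $L_n$ $(n<\omega)$ be finite sets with $|L_n|\ge2$.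
\begin{itemize}
\item[(1)] If $A$ is an antichain of $\mathbb S_L$ that is predense below
$h\in\mathbb S_L$, then $|\{g\in A:g\parallel h\}|$ is either at most $\aleph_0$
or equal to $\mathfrak c$.
\item[(2)] No antichain $A$ of $\mathbb S_L$ with $\aleph_1\le|A|<\mathfrak c$ is
maximal, and all maximal antichains extending it have size $\mathfrak c$. Hence,
if $V\subseteq W$ are models of ZFC and $A\in V$ is a maximal antichain of
$\mathbb S_L^V$ with $W\models\aleph_1\le|A|<\mathfrak c$, then $A$ is not maximal
in $\mathbb S_L^W$.
\item[(3)] $\{|A|:A\text{ is a maximal antichain of }\mathbb S\}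
=\{1,2,3,\dots\}\cup\{\aleph_0,\mathfrak c\}$.
\end{itemize}
\end{theorem}

\begin{proof}
(1) By Lemma~\ref{lem:local}, $\{g\in A:g\parallel h\}$ is in bijection with a
maximal antichain of $\mathbb S_{L'}$, where the sets $L'_n$ are again finite
with at least two elements. Apply Theorem~\ref{thm:main} to $\mathbb S_{L'}$.

(2) A maximal antichain that contains $A$ is uncountable, so it has size
$\mathfrak c>|A|$ by Theorem~\ref{thm:main}; in particular it is not $A$ itself.
For the second statement the models are understood to be transitive, as usual.
The relation $f\perp g$ says that $f$ and $g$ disagree at some point or that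
their domains cover some $[j,\infty)$; it involves only quantifiers over $\omega$
and is absolute. So $A$ is an antichain of $\mathbb S_L^W$, and the first
statement applies in $W$.

(3) A maximal antichain is nonempty by (F4), so by Theorem~\ref{thm:main} no
other value occurs. The listed values occur by Examples~\ref{ex:finite}
and~\ref{ex:ad}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{OWR}
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3392/\allowbreak OWR\_2014\_02.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}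

\end{thebibliography}
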